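# Seven fourth powers: the typical ranks of real ternary quartics

## 1. Binary cubics: two cubes or three

Take the two cubics
$$f_+=x^3+3xy^2,\qquad f_-=x^3-3xy^2 .$$
How many cubes of real linear forms does each one need, if we may multiply the cubes by real constants? Since $(x+y)^3+(x-y)^3=2x^3+6xy^2$, we get at once
$$f_+=\tfrac12\big[(x+y)^3+(x-y)^3\big],\qquad f_-=2x^3-\tfrac12\big[(x+y)^3+(x-y)^3\big].$$
So two cubes suffice for $f_+$ and three for $f_-$. Can $f_-$ be done with two? Over $\mathbb C$ it can: $f_-=\frac12[(x+iy)^3+(x-iy)^3]$. Over $\mathbb R$ it cannot. We use differential operators to see this, and the same tool will carry the whole talk.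

For a vector $u=(u',u'')\in\mathbb R^2$ write $\partial_u=u'\partial_x+u''\partial_y$; we often write $u$ for this operator, so that $u_1u_2u_3$ means $\partial_{u_1}\partial_{u_2}\partial_{u_3}$. For each $u\ne0$ there is a linear form $\lambda\neq0$, unique up to scale, with $\partial_u\lambda=0$. Then $\partial_u\lambda^d=0$ for all $d$.

**Fact 1.** Let $u_1,\dots,u_m\in\mathbb R^2$ be pairwise non-proportional and let $\lambda_i\ne0$ be a linear form killed by $u_i$. For $d\ge m$ the operator $u_1\cdots u_m$ maps binary forms of degree $d$ onto binary forms of degree $d-m$, and its kernel has basis $\lambda_1^d,\dots,\lambda_m^d$.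

*Proof.* One derivative $\partial_u$ is surjective from degree $e$ to degree $e-1$ for every $e\geq 1$: choose coordinates with $\partial_u=\partial_x$ and integrate monomials in $x$. Composing gives surjectivity. The kernel has dimension $(d+1)-(d-m+1)=m$ and contains all $\lambda_i^d$. They are independent: apply the product of all $u_i$ with $i\neq j$ to a relation $\sum a_i\lambda_i^d=0$. Only the $j$-th term survives, and it is $a_j$ times a positive integer times $\prod_{i\ne j}(\partial_{u_i}\lambda_j)\cdot\lambda_j^{d-m+1}$. The product is nonzero because $u_i$ is not proportional to $u_j$. Hence $a_j=0$. $\square$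

Now write a cubic as $f=ax^3+3bx^2y+3cxy^2+dy^3$. A second-order operator $h=h_0\partial_x^2+h_1\partial_x\partial_y+h_2\partial_y^2$ kills $f$ exactly when
$$h_0a+h_1b+h_2c=0,\qquad h_0b+h_1c+h_2d=0 .$$
For $f_\pm$ the coefficients are $(a,b,c,d)=(1,0,\pm1,0)$, the two equations are independent, and the solution is unique up to scale: $h=\partial_x^2-\partial_y^2$ for $f_+$, and $h=\partial_x^2+\partial_y^2$ for $f_-$. If $f_-$ were a combination of two real cubes $\lambda_1^3,\lambda_2^3$, it would be killed by a product $u_1u_2$ of two non-proportional real vectors (if $\lambda_1,\lambda_2$ are proportional, or one is zero, choose the missing $u_2$ freely). But $\partial_x^2+\partial_y^2$ has no real linear factor. So $f_-$ needs three cubes.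

All of this survives small changes of the cubic. For $f$ near $f_\pm$ the two equations stay independent, and $h$, given by the $2\times2$ minors, moves continuously. Near $f_+$ the operator $h$ keeps two distinct real factors, so $f$ is a combination of two cubes by Fact 1; it is not a multiple of one cube, because for a multiple of a cube the two equations are proportional. Near $f_-$ the operator $h$ keeps no real factor, so two cubes do not suffice. Three do: consider $g=\partial_y(\partial_x^2-\partial_y^2)+\theta\,\partial_x^3$. The condition $gf=0$ is a linear equation for $\theta$ whose leading coefficient is $6a\approx6$ and whose solution is $\theta\approx0$. For small $\theta$ the cubic $g$ still has three distinct real factors, and Fact 1 applies with $m=d=3$.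

So among real binary cubics the number two occurs on an open set, and so does the number three. Over the reals there need not be one generic answer, and the question becomes: which answers occur on open sets? We ask it for quartics in three variables.

## 2. Typical ranks of ternary quartics

Let $R=\mathbb R[x,y,z]$ and let $R_4$ be the space of ternary quartic forms, of dimension $15$, with its Euclidean topology.

**Definition (real Waring rank).** The real Waring rank of $F\in R_4$ is the smallest $s$ with $F=\sum_{i=1}^s\lambda_iL_i^4$, where $\lambda_i\in\mathbb R$ and the $L_i$ are real linear forms.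

**Definition (typical rank).** An integer $s$ is a typical rank if the set of forms in $R_4$ of real Waring rank $s$ contains an open Euclidean ball.

With the same definitions for binary cubics, Section 1 shows that $2$ and $3$ are typical there.

Results of Bernardi, Blekherman and Ottaviani say that for ternary quartics $6$ and $7$ are typical, that no integer greater than $8$ is typical, and that every integer between the lowest and the highest typical rank is typical. One number remains: is $8$ typical? We shall prove that it is not. Let $\mathcal S_7\subset R_4$ be the set of forms of real rank $\le7$ and $\mathcal K=\overline{\mathcal S_7}$ its Euclidean closure.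

**Theorem 2.** $\mathcal K=R_4$: the forms of real rank $\le7$ are dense in $R_4$.

**Corollary 3.** No integer $s\ge8$ is typical; in particular $8$ is not typical.

*Proof from Theorem 2.* An open ball of forms of rank $s\ge8$ would contain a form of rank $\le7$. $\square$

**Theorem 4.** The typical ranks are exactly $6$ and $7$. The forms of real rank $\ge8$ lie in a proper real algebraic subset of $R_4$. The bound $7$ in Theorem 2 cannot be lowered: every form near
$$F_*=3(x^2+y^2)^2-6(x^2+y^2)z^2+\tfrac25z^4$$
has rank $\ge7$, and those of them outside a proper real algebraic subset have rank exactly $7$.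

Two freedoms are used constantly. First, invertible real linear changes of coordinates and $F\mapsto-F$ preserve rank and are homeomorphisms of $R_4$, so they preserve $\mathcal K$. Second, $\mathcal K$ is closed, so to show $F\in\mathcal K$ it is enough to show that arbitrarily small perturbations of $F$ lie in $\mathcal K$. For example, we may assume that a quadratic form occurring in $F$ is nondegenerate, as long as our perturbation stays in the class of forms we are treating.

## 3. The budget $7=3+4$

A direct plan is to single out one variable $z$, use a few fourth powers to remove all terms of $F$ not divisible by $z^2$, and then pay for what is left. The first lemma gives the price of the remainder.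

**Lemma 5.** For every real quadratic form $A(x,y,z)$, the form $z^2A$ is a limit of sums of at most four terms $\mu\ell^4$ with $\mu\in\mathbb R$ and $\ell$ a real linear form.

*Proof.* **Step 1: normalize $A$.** The set of limits of such sums is closed and invariant under linear coordinate changes. Write $A=B(x,y)+z\,b(x,y)+\alpha z^2$ with $B$ quadratic and $b$ linear. By closedness assume $B$ nondegenerate. Substituting $(x,y)\mapsto(x+sz,y+tz)$ fixes $z$ and adds $s\,\partial_xB+t\,\partial_yB$ to $b$; as $B$ is nondegenerate, these forms fill all linear forms in $x,y$, so we can make $b=0$ (changing $\alpha$). A linear change in $x,y$ then makes $B=x^2-y^2$ or $B=\pm(x^2+y^2)$.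

**Step 2: the indefinite case, with four explicit forms.** Let $\kappa=1+6\varepsilon^2\alpha$. Since $(z+\varepsilon x)^4+(z-\varepsilon x)^4=2z^4+12\varepsilon^2x^2z^2+2\varepsilon^4x^4$,
$$\frac1{12\varepsilon^2}\Big[\kappa\big((z+\varepsilon x)^4+(z-\varepsilon x)^4\big)-\big((z+\varepsilon y)^4+(z-\varepsilon y)^4\big)\Big]=\frac{\kappa-1}{6\varepsilon^2}z^4+z^2(\kappa x^2-y^2)+\frac{\varepsilon^2}6(\kappa x^4-y^4).$$
The first coefficient is $\alpha$. As $\varepsilon\to0$ we have $\kappa\to1$, and the limit is $z^2(x^2-y^2+\alpha z^2)=z^2A$. The factor $\kappa$ produces the $z^4$ term without a fifth linear form.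

**Step 3: the definite case, with three forms around $z$.** Let $a_1=x$ and $a_{2,3}=\frac{-x\pm\sqrt3\,y}2$. Then $\sum a_i=0$ and $\sum a_i^2=x^2+\frac12(x^2+3y^2)=\frac32(x^2+y^2)$. Hence $\sum_{i=1}^3(z+\varepsilon a_i)^4=3z^4+9\varepsilon^2z^2(x^2+y^2)+O(\varepsilon^3)$, and
$$\frac1{9\varepsilon^2}\Big[\sum_{i=1}^3(z+\varepsilon a_i)^4-3z^4\Big]\to z^2(x^2+y^2).$$
Multiply by $\pm1$ and add $\alpha z^4$. Only the four linear forms $z+\varepsilon a_i$ and $z$ occur. $\square$

So three fourth powers are left for the terms not divisible by $z^2$.

**Lemma 6.** Let $F=f_4(x,y)+4zf_3(x,y)+z^2A(x,y,z)$. Suppose there are real linear forms $\lambda_1,\lambda_2,\lambda_3$ in $x,y$ with $f_4=\sum_{i=1}^3c_i\lambda_i^4$ and $f_3=\sum_{i=1}^3d_i\lambda_i^3$. Then $F\in\mathcal K$.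

*Proof.* Adding $\sum\varepsilon_i\lambda_i^4$ with small $\varepsilon_i$, we may assume all $c_i\neq0$. Now
$$c_i\Big(\lambda_i+\frac{d_i}{c_i}z\Big)^4=c_i\lambda_i^4+4d_i\lambda_i^3z+z^2(\cdots),$$
so $F-\sum_ic_i(\lambda_i+\frac{d_i}{c_i}z)^4$ is divisible by $z^2$. By Lemma 5 it is a limit of sums of four terms, and $F$ is a limit of sums of $3+4=7$ terms. $\square$

The requirement is that the same three linear forms serve $f_4$ and $f_3$. Fact 1 translates this into an operator. For $g$ of order $3$ in $\partial_x,\partial_y$,
$$g\cdot F=gf_4+4z\,gf_3, \tag{1}$$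
because $A$ has degree at most $2$ in $x,y$. If $g=u_1u_2u_3$ with real pairwise non-proportional $u_i$ and $g\cdot F=0$, then $gf_4=0$ and $gf_3=0$, and Fact 1 with $m=3$ and $d=4,3$ puts $f_4$ in the span of $\lambda_1^4,\lambda_2^4,\lambda_3^4$ and $f_3$ in the span of $\lambda_1^3,\lambda_2^3,\lambda_3^3$. So Lemma 6 applies.

## 4. A plane on which the operator has only one real factor

Does a suitable $g$ exist? Dimensions are encouraging: the operators $g$ form a space of dimension $4$, and $g\cdot F$ is a linear form in three variables, so some $g\ne0$ kills $F$. But nothing makes its factors real. Take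
$$F=x^4-6x^2y^2+y^4+4zy^3+z^2A .$$
Here $f_4=\operatorname{Re}(x+iy)^4$ and $f_3=y^3$. We have $\partial_xf_4=4\operatorname{Re}(x+iy)^3$ and $\partial_yf_4=-4\operatorname{Im}(x+iy)^3$. A third-order $g$ kills $f_4$ exactly when it kills both of these cubics, since $gf_4$ is a linear form and vanishes when its two derivatives do. So $g$ must annihilate the three cubics
$$\operatorname{Re}(x+iy)^3=x^3-3xy^2,\qquad \operatorname{Im}(x+iy)^3=3x^2y-y^3,\qquad y^3,$$
which are independent. Up to scale there is only one such $g$, and it is $\partial_x(\partial_x^2+\partial_y^2)$: the first two cubics are harmonic and the third does not involve $x$. This $g$ has one real factor and a complex pair. Three real linear forms as in Lemma 6 cannot exist here: they would give a product $u_1u_2u_3$ of real vectors, each $u_i$ killing $\lambda_i$, that annihilates $F$ (with $u_i$ chosen freely if $\lambda_i=0$).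

Here the approach with a fixed plane $\{z=0\}$ stops. But the choice of $z$ was ours. There is a whole sphere of planes, and the real factor that survives in the bad case is the key: it singles out a direction in each bad plane.

## 5. Turning the plane: a line field on the sphere

Let $V=\mathbb R^3$ with its standard inner product. For a $2$-plane $U\subset V$, let $S^3U$ be the four-dimensional space of homogeneous cubic polynomials in a basis of $U$, with $u\in U$ acting as the directional derivative $\partial_u$.

**Definition ($K_U$).** $K_U=\{g\in S^3U:\ g\cdot F=0\}$.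

Since $g\cdot F$ lies in the three-dimensional space $V^*$ of linear forms, $\dim K_U\ge1$ always.

Example: for $F=x^4+y^4+z^4$ and $U=\{z=0\}$ we have $f_4=x^4+y^4$, $f_3=0$. An operator $g$ of order 3 kills $F$ when it kills $x^3$ and $y^3$, so $K_U$ is spanned by $\partial_x^2\partial_y$ and $\partial_x\partial_y^2$. It has dimension $2$ and contains $\partial_x\partial_y(\partial_x+\partial_y)$. In the example of Section 4, $K_U$ is one-dimensional.

**Lemma 7.** For every $F\in R_4$ there is a $2$-plane $U$ such that either

* (i) $K_U$ contains $g=u_1u_2u_3$ with $u_i\in U$ real and pairwise non-proportional; or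
* (ii) $\dim K_U\ge2$.

*Proof.* Suppose that neither holds for any $U$. For $n\in S^2$ put $U_n=n^\perp=T_nS^2$, the tangent plane at $n$. We shall build a continuous line field on $S^2$.

**Step 1: a continuous local generator of $K_{U_n}$.** The purpose is to compare the spaces for neighboring $n$. Near any point of $S^2$ choose a continuous orthonormal frame of $U_n$ (project two fixed tangent vectors to $U_n$ and apply Gram–Schmidt). In this frame, $g\mapsto g\cdot F$ is a $3\times4$ matrix depending continuously on $n$. Its rank is $3$, because $\dim K_{U_n}=1$. The vector of its signed $3\times3$ minors is nonzero, continuous in $n$, and spans the kernel. Call the resulting generator $g_n$.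

**Step 2: a distinguished line in each tangent plane.** Here we use the surviving real factor. Since (i) fails, $g_n$ is a nonzero real binary cubic without three distinct real factors. So it has either one real factor and a conjugate pair, or a double real factor and a simple one, or a triple factor. In each case
$$g_n=u\,k,\qquad u\in U_n\text{ real},\quad k\in S^2U_n\text{ nonzero and semidefinite}.$$
In the first case $k$ is definite; in the others $k$ is $\pm$ a square. The factor $u$ is unique up to scale: in a nonzero semidefinite $k$ every real linear factor has multiplicity $0$ or $2$, so $u$ must be the only real linear factor of $g_n$ of odd multiplicity. Let $r(n)=\mathbb Ru\subset T_nS^2$.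

**Step 3: $r$ is continuous.** The point to check is that nothing jumps where the root pattern of $g_n$ changes. Let $n_j\to n$. Write $g_{n_j}=u_jk_j$ with $|u_j|=1$ and $k_j$ semidefinite, all in the local frame, where $g_{n_j}\to g_n\ne0$. A product of nonzero polynomials is nonzero, so by compactness of the unit spheres there is $\rho>0$ with $\|uk\|\ge\rho\|k\|$ whenever $|u|=1$. Hence the $k_j$ are bounded. Any subsequence has a further subsequence with $u_j\to u$ and $k_j\to k$. In the limit $g_n=uk$, so $k\ne0$, and $k$ is semidefinite as a limit of semidefinite forms. By the uniqueness in Step 2, $u$ spans $r(n)$. As every subsequence has such a further subsequence, $r(n_j)\to r(n)$.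

**Step 4: contradiction.** We lift the line field to a vector field. Let $E=\{(n,v):v\in r(n),\ |v|=1\}$. Near $n_0$ choose $v_0\in r(n_0)$ of norm $1$; its orthogonal projection to $r(n)$ is continuous in $n$ and nonzero near $n_0$. Normalizing it, and taking the negative, gives two continuous local sections which exhaust $E$ there. So $E\to S^2$ is a two-sheeted covering. As $S^2$ is simply connected, the covering is trivial and has a continuous global section. This is a nowhere-zero continuous tangent vector field on $S^2$, contradicting the hairy ball theorem. $\square$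

## 6. Cases (i) and (ii): reduction to forms without a $z$-linear term

Fix $F\in R_4$, choose $U$ as in Lemma 7, and choose coordinates with $U=\{z=0\}$. Write $F=f_4(x,y)+4zf_3(x,y)+z^2A(x,y,z)$. By (1), $g\in K_U$ if and only if $gf_4=0$ and $gf_3=0$.

**Case (i).** As explained after (1), Fact 1 supplies the hypotheses of Lemma 6, and $F\in\mathcal K$.

**Case (ii).** First we turn $\dim K_U\ge2$ into a linear relation. As in Section 4, $gf_4=0$ if and only if $g\,\partial_xf_4=g\,\partial_yf_4=0$. Third-order operators and binary cubics are in perfect pairing, since $\partial_x^i\partial_y^{3-i}(x^jy^{3-j})$ is $i!(3-i)!$ for $i=j$ and $0$ otherwise. So $K_U$ is the annihilator of the span of $\partial_xf_4,\partial_yf_4,f_3$, and this span has dimension $4-\dim K_U\le2$. There is a nontrivial relation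
$$\alpha\,\partial_xf_4+\beta\,\partial_yf_4+\gamma f_3=0. \tag{2}$$

**Case (ii-a): $\gamma=0$.** The goal is to apply Lemma 6 directly. The form $f_4$ is killed by a nonzero directional derivative. Change coordinates in $x,y$ so that this is $\partial_y$; then $f_4=cx^4$. The map $f_3\mapsto\partial_yf_3$ from cubics to quadratics is surjective, so after perturbing $f_3$ the quadratic form $w=\partial_yf_3$ is nondegenerate.

We diagonalize $w$ avoiding the line $\mathbb Rx$. Use $w(\cdot,\cdot)$ also for the associated bilinear form. Choose a vector $e\in\mathbb R^2$ with $w(e,e)\neq0$, not proportional to $(0,1)$, and not $w$-orthogonal to $(0,1)$; this excludes at most four lines. Let $e'$ span the $w$-orthogonal complement of $e$. Then $e,e'$ is a basis, and neither vector is proportional to $(0,1)$. Let $\mu_1,\mu_2$ be the dual basis. Then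
$$w=\epsilon_1\mu_1^2+\epsilon_2\mu_2^2,\qquad \epsilon_1=w(e,e),\quad \epsilon_2=w(e',e').$$
Write $\mu_j=a_jx+b_jy$. As $\mu_1$ vanishes only on $\mathbb Re'$ and $\mu_2$ only on $\mathbb Re$, neither vanishes at $(0,1)$; that is, $b_1,b_2\ne0$. Now $\partial_y\mu_j^3=3b_j\mu_j^2$, so
$$f_3-\sum_{j=1}^2\frac{\epsilon_j}{3b_j}\mu_j^3$$
is killed by $\partial_y$ and is a multiple of $x^3$. Lemma 6 with the forms $x,\mu_1,\mu_2$ gives $F\in\mathcal K$.

**Case (ii-b): $\gamma\ne0$.** The goal is to remove $f_3$. Under $(x,y)\mapsto(x+sz,y+tz)$ the coefficient of $z$ in $F$ becomes $4f_3+s\,\partial_xf_4+t\,\partial_yf_4$. With $s=4\alpha/\gamma$ and $t=4\beta/\gamma$ this is $\frac4\gamma$ times the left side of (2), hence $0$. So we may assume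
$$F=f_4(x,y)+6z^2f_2(x,y)+4z^3f_1(x,y)+f_0z^4. \tag{3}$$
It remains to prove that every form (3) lies in $\mathcal K$. Perturbing $f_4$ and $f_2$, which keeps the shape (3), we assume that $f_4$ has four distinct roots in $\mathbb P^1(\mathbb C)$ and that $f_2$ is nondegenerate. Linear changes in $x,y$ also keep the shape (3).

## 7. Forms (3) whose $f_4$ has a complex root

Since $f_3=0$, Lemma 6 asks only that $f_4$ be a combination of three real fourth powers. Suppose $f_4$ has a non-real root. Then $f_4=q_1q_2$ with real quadratic forms, $q_1$ positive definite (built from a conjugate pair) and $q_2$ nondegenerate (its two roots are distinct). Diagonalize both at once: $q_1=x^2+y^2$, $q_2=\alpha x^2+\beta y^2$, $\alpha\beta\ne0$. Then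
$$f_4=\alpha x^4+(\alpha+\beta)x^2y^2+\beta y^4 .$$
If $\alpha+\beta=0$, this is a combination of $x^4$ and $y^4$. Otherwise $(\alpha+\beta)\alpha+(\alpha+\beta)\beta=(\alpha+\beta)^2>0$, so after possibly swapping $x$ and $y$ we have $(\alpha+\beta)\alpha>0$. Put $t^2=\frac{\alpha+\beta}{6\alpha}>0$. Since $\frac\alpha2[(x+ty)^4+(x-ty)^4]=\alpha x^4+6\alpha t^2x^2y^2+\alpha t^4y^4$,
$$f_4=\tfrac\alpha2\big[(x+ty)^4+(x-ty)^4\big]+(\beta-\alpha t^4)y^4 .$$
In both cases Lemma 6 gives $F\in\mathcal K$.

## 8. Four real roots: why three fourth powers fail, and the budget $4+2+1$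

From now on $f_4$ has four distinct real roots. We need the projective form of Rolle's theorem.

**Lemma 8 (Rolle).** If a binary form $h$ of degree $d\ge2$ has $d$ distinct roots in $\mathbb P^1(\mathbb R)$, then each nonzero directional derivative of $h$ has $d-1$ distinct roots in $\mathbb P^1(\mathbb R)$.

*Proof.* Choose coordinates in which the direction is $\partial_x$. If $(1,0)$ is not a root, then $h(x,1)$ has degree $d$ and $d$ distinct real roots, and the usual Rolle theorem applies. If $(1,0)$ is a root, write $h=y\tilde h$ with $\tilde h(1,0)\ne0$. Then $\tilde h(x,1)$ has degree $d-1$ and $d-1$ distinct real roots, so $\partial_x\tilde h(x,1)$ has $d-2$ distinct real roots. Also $\partial_x\tilde h(1,0)=(d-1)\tilde h(1,0)\ne0$. So the root $(1,0)$ of $\partial_xh=y\,\partial_x\tilde h$ differs from these, and there are $d-1$ roots in all. $\square$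

Lemma 8 shows at once that Lemma 6 cannot be applied to such a form in this plane. Suppose $f_4=\sum_{i=1}^3c_i\lambda_i^4$. Choose nonzero $u_1,u_2$ killing $\lambda_1,\lambda_2$. Then $u_1u_2f_4$ is a multiple of $\lambda_3^2$, whereas by Lemma 8 applied twice it has two distinct real roots.

So $f_4$ costs at least four fourth powers, and the remaining three must pay for $6z^2f_2+4z^3f_1+f_0z^4$. An example shows how this can work. Take $F=x^4-6x^2y^2+y^4+6z^2(x^2+y^2)$. We have
$$x^4-6x^2y^2+y^4=2x^4+2y^4-\tfrac12\big[(x+y)^4+(x-y)^4\big],$$
and $2x^4$ can be split so that it produces the $x^2z^2$ term as well: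
$$\Big(x+\tfrac z{\sqrt2}\Big)^4+\Big(x-\tfrac z{\sqrt2}\Big)^4=2x^4+6x^2z^2+\tfrac12z^4 .$$
Doing the same with $y$,
$$F=\sum_\pm\Big(x\pm\tfrac z{\sqrt2}\Big)^4+\sum_\pm\Big(y\pm\tfrac z{\sqrt2}\Big)^4-\tfrac12\big[(x+y)^4+(x-y)^4\big]-z^4,$$
which has $4+2+1=7$ terms. The positive coefficients $2,2$ of $x^4,y^4$ match the positive coefficients of $f_2$. This agreement of signs is the general condition.

**Lemma 9.** Suppose $f_2=e_1x^2+e_2y^2$ and $f_4=c_1x^4+c_2y^4+c_3\lambda_3^4+c_4\lambda_4^4$ with $\lambda_3,\lambda_4$ real linear forms in $x,y$, and $c_1e_1>0$, $c_2e_2>0$. Then the form (3) has real rank $\le7$.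

*Proof.* The aim is to replace $c_1x^4$ by two fourth powers which also produce the terms of $6z^2f_2+4z^3f_1$ involving $x$, and likewise for $y$. Write $f_1=\eta_1x+\eta_2y$. For $i=1,2$ put $\zeta_i=e_i/c_i>0$ and $\delta_i=\eta_i/e_i$. The equation
$$s^2-\delta_is-\zeta_i=0$$
has discriminant $\delta_i^2+4\zeta_i>0$, hence distinct real roots $s_i,s_i'$. Since $s_i\ne s_i'$, the linear system $w_i+w_i'=c_i$, $w_is_i+w_i's_i'=0$ has a solution. The moments $m_k=w_is_i^k+w_i's_i'^k$ satisfy $m_{k+2}=\delta_im_{k+1}+\zeta_im_k$. Therefore
$$m_0=c_i,\qquad m_1=0,\qquad m_2=\zeta_ic_i=e_i,\qquad m_3=\delta_ie_i=\eta_i .$$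
Expanding with binomial coefficients $1,4,6,4,1$,
$$w_1(x+s_1z)^4+w_1'(x+s_1'z)^4=c_1x^4+6e_1x^2z^2+4\eta_1xz^3+(\ast)z^4,$$
and similarly for $y$ with $i=2$. Adding these four terms and $c_3\lambda_3^4+c_4\lambda_4^4$ gives $F$ up to a multiple of $z^4$. In total $F$ is a combination of $4+2+1=7$ fourth powers. $\square$

The sign condition makes the roots real for every $f_1$. Without it this splitting can fail: for $c=1$, $e=-1$, $\eta=0$ we would need real nodes with $m_0=1$, $m_1=0$, $m_2=-1$, $m_3=0$. If $s\ne s'$, the recurrence $m_{k+2}=(s+s')m_{k+1}-ss'm_k$ forces $ss'=1$ and $s+s'=0$, so $s^2=-1$; if $s=s'$, then $m_1=0$ gives $s=0$ and $m_2=0$.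

## 9. Choosing the two extra linear forms

We must find coordinates diagonalizing $f_2$ in which $f_4$ has a decomposition with the right signs. In coordinates with $f_2=e_1x^2+e_2y^2$ write
$$f_4=p_0x^4+4p_1x^3y+6p_2x^2y^2+4p_3xy^3+p_4y^4 .$$

**Step 1: what four real roots say about the $p_j$.** By Lemma 8, applied twice, each of $\partial_x^2f_4$, $\partial_x\partial_yf_4$, $\partial_y^2f_4$ has two distinct real roots. One twelfth of these forms is $p_jx^2+2p_{j+1}xy+p_{j+2}y^2$ for $j=0,1,2$. Positive discriminants mean
$$P:=p_1^2-p_0p_2>0,\qquad \Delta:=p_2^2-p_1p_3>0,\qquad Q:=p_3^2-p_2p_4>0. \tag{4}$$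

**Step 2: a one-parameter family of decompositions.** If a second-order operator with two distinct real factors kills $f_4-c_1x^4-c_2y^4$, then Fact 1 finishes the decomposition. We prescribe the ratio $\tau$ of the outer coefficients of this operator and solve for the rest.

**Lemma 10.** Let $p_2\ne0$ and $\tau\ne0$ with $(p_1+p_3\tau)^2>4p_2^2\tau$. Then $f_4=c_1x^4+c_2y^4+c_3\lambda_3^4+c_4\lambda_4^4$ with $\lambda_3,\lambda_4$ real linear forms and
$$p_2c_1=-P+\tau\Delta,\qquad p_2c_2=-Q+\Delta/\tau .$$

*Proof.* Let $h=\partial_x^2+h_1\partial_x\partial_y+\tau\partial_y^2$ with $h_1=-(p_1+p_3\tau)/p_2$. By hypothesis $h_1^2>4\tau$, so $h$ is a product of two non-proportional real factors. The coefficients of $x^2$, $2xy$, $y^2$ in $\frac1{12}h(f_4-c_1x^4-c_2y^4)$ are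
$$(p_0-c_1)+h_1p_1+\tau p_2,\qquad p_1+h_1p_2+\tau p_3,\qquad p_2+h_1p_3+\tau(p_4-c_2).$$
The middle one is $0$ by the choice of $h_1$. The outer ones vanish for
$$c_1=p_0+h_1p_1+\tau p_2,\qquad c_2=p_4+\frac{p_2+h_1p_3}\tau .$$
Multiplying by $p_2$ and inserting $p_2h_1=-(p_1+p_3\tau)$,
$$p_2c_1=p_0p_2-p_1^2+\tau(p_2^2-p_1p_3)=-P+\tau\Delta,$$
$$p_2c_2=p_2p_4-p_3^2+\frac{p_2^2-p_1p_3}\tau=-Q+\frac\Delta\tau .$$
With these values $h$ kills $f_4-c_1x^4-c_2y^4$. By Fact 1 with $m=2$, $d=4$, this difference is a combination of $\lambda_3^4,\lambda_4^4$, where $\lambda_3,\lambda_4$ are the real linear forms killed by the two factors of $h$. $\square$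

**Step 3: $f_2$ indefinite.** We let $\tau$ tend to an end of $(0,\infty)$ so that $c_1$ and $c_2$ get opposite signs. Choose coordinates with $f_2=e_1x^2+e_2y^2$, $e_1>0>e_2$. Perturbing $f_4$ slightly, which preserves the four distinct real roots, assume $p_1p_2p_3\neq0$. By Lemma 9 we need $c_1>0>c_2$.

If $p_2>0$, let $\tau\to+\infty$. The condition of Lemma 10 holds for large $\tau$: the left side grows quadratically since $p_3\ne0$, the right side linearly. Moreover $p_2c_1=-P+\tau\Delta\to+\infty$ and $p_2c_2\to-Q<0$. So $c_1>0>c_2$ for large $\tau$.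

If $p_2<0$, let $\tau\to0^+$. The condition holds for small $\tau$ since the left side tends to $p_1^2>0$ and the right side to $0$. Moreover $p_2c_1\to-P<0$ and $p_2c_2=-Q+\Delta/\tau\to+\infty$. Dividing by $p_2<0$, again $c_1>0>c_2$.

In both cases Lemma 9 shows that the (perturbed) form has rank $\le7$, and $F\in\mathcal K$.

**Step 4: $f_2$ definite; what is needed.** Replacing $F$ by $-F$ if necessary, let $f_2$ be positive definite and choose coordinates with $f_2=x^2+y^2$. We need $c_1,c_2>0$. A negative $\tau$ makes the condition of Lemma 10 automatic and gives $p_2c_1<0$ and $p_2c_2<0$ by (4); so it succeeds exactly when $p_2<0$. If $p_2>0$, then positive $c_1,c_2$ require $\tau>0$ with $P/\Delta<\tau<\Delta/Q$, which is impossible when $PQ\ge\Delta^2$. But rotations of the $(x,y)$-plane preserve $f_2=x^2+y^2$, so we look for a rotation making $p_2$ negative.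

For $\varphi\in\mathbb R$ put $e=(\cos\varphi,\sin\varphi)$, $e^\perp=(-\sin\varphi,\cos\varphi)$, $f(\varphi)=f_4(\cos\varphi,\sin\varphi)$, and let $p_2(\varphi)$ be the coefficient $p_2$ in the coordinates rotated by $\varphi$, that is, of $f_4(xe+ye^\perp)$.

**Lemma 11.** If $f_4$ has four distinct real roots, there is $\varphi$ with $p_2(\varphi)<0$.

*Proof.* First we express $p_2(\varphi)$ by $f$. Let $B$ be the symmetric $4$-linear form with $f_4(v)=B(v,v,v,v)$. Expanding $f_4(xe+ye^\perp)$, the coefficient of $6x^2y^2$ is $p_2(\varphi)=B(e,e,e^\perp,e^\perp)$. As functions of $\varphi$ we have $e'=e^\perp$ and $(e^\perp)'=-e$. So $f'=4B(e,e,e,e^\perp)$ and $f''=12B(e,e,e^\perp,e^\perp)-4B(e,e,e,e)$; that is,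
$$f''+4f=12\,p_2(\varphi). \tag{5}$$

Next we find a short interval where $f>0$. The function $f$ has period $\pi$ and four simple zeros per period, one for each root of $f_4$. It changes sign at each of them, so per period there are two intervals on which $f>0$. Their total length is less than $\pi$, so one of them, $(\alpha,\beta)$, has length $<\pi/2$.

Finally we test (5) against a sine. Suppose $p_2(\varphi)\ge0$ for all $\varphi$. On $[\alpha,\beta]$ we have $0\le2(\varphi-\alpha)<\pi$, so $\sin2(\varphi-\alpha)\ge0$. The derivative of $f'\sin2(\varphi-\alpha)-2f\cos2(\varphi-\alpha)$ is $(f''+4f)\sin2(\varphi-\alpha)$. As $f(\alpha)=f(\beta)=0$,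
$$0\le\int_\alpha^\beta(f''+4f)\sin2(\varphi-\alpha)\,d\varphi=\Big[f'\sin2(\varphi-\alpha)-2f\cos2(\varphi-\alpha)\Big]_\alpha^\beta=f'(\beta)\sin2(\beta-\alpha).$$
But $f'(\beta)<0$, since $f$ passes from positive to negative at the simple zero $\beta$, and $\sin2(\beta-\alpha)>0$. So the right side is negative, a contradiction. $\square$

Here is an instance: for $f_4=xy(x^2-y^2)$ we have $f=\frac14\sin4\varphi$, and (5) gives $p_2(\varphi)=-\frac14\sin4\varphi$. In the given coordinates $p_2=0$. Rotating by $\varphi=\pi/8$ gives $\frac14(x^4-6x^2y^2+y^4)$ with $p_2=-\frac14$. Lemma 10 with $\tau=-1$ then yields $c_1=c_2=\frac12$ and $h=\partial_x^2-\partial_y^2$, which is one quarter of the decomposition used in the example of Section 8.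

**Step 5: $f_2$ definite; conclusion.** After a rotation $p_2<0$, and (4) holds in the new coordinates because $f_4$ still has four distinct real roots. Apply Lemma 10 with $\tau=-1$. Its condition is $(p_1-p_3)^2>-4p_2^2$, which holds. Then
$$p_2c_1=-P-\Delta<0,\qquad p_2c_2=-Q-\Delta<0,$$
so $c_1,c_2>0$. Lemma 9 with $e_1=e_2=1$ gives $F\in\mathcal K$.

Every form (3) has now been treated, which completes Case (ii-b). With Cases (i) and (ii-a) from Section 6 this shows $\mathcal K=R_4$. Theorem 2 is proved, and with it Corollary 3: $8$ is not a typical rank for real ternary quartics. $\blacksquare$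

## 10. The exceptional set and the form $F_*$ (proof of Theorem 4)

**Step 1: rank $\ge8$ is confined to a proper algebraic subset.** We upgrade density by means of semialgebraic geometry. The set $\mathcal S_7$ is the image of the polynomial map $(\lambda_i,L_i)_{i\le7}\mapsto\sum\lambda_iL_i^4$, so it is semialgebraic by the Tarski–Seidenberg theorem. Its complement, the set of forms of rank $\ge8$, is semialgebraic too. It has empty interior, since an open ball in it would be disjoint from the dense set $\mathcal S_7$. A semialgebraic set with empty interior in $R_4$ has dimension $\le14<15=\dim R_4$, and its Zariski closure has the same dimension. This closure is the required proper real algebraic subset.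

**Step 2: the catalecticant and what six terms imply.** We need an invariant that detects rank at most $6$. For $L=ax+by+cz$ put $v_L=(a^2,b^2,c^2,ab,ac,bc)^T$.

**Definition (catalecticant).** Write $F=\sum_{i+j+k=4}\frac{4!}{i!\,j!\,k!}F_{ijk}x^iy^jz^k$. The catalecticant $C_F$ is the symmetric $6\times6$ matrix with rows and columns indexed by $x^2,y^2,z^2,xy,xz,yz$, whose entry at a pair of monomials is $F_{ijk}$, where $x^iy^jz^k$ is their product.

It is linear in $F$. For $F=L^4$ we have $F_{ijk}=a^ib^jc^k$, so $C_{L^4}=v_Lv_L^T$. For example, for $F=x^2z^2$ only $F_{202}=\frac16$ is nonzero, and $C_F$ has the entry $\frac16$ at $(x^2,z^2)$, $(z^2,x^2)$ and $(xz,xz)$, and zeros elsewhere.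

Suppose $F=\sum_{i=1}^6\lambda_iL_i^4$ and $C_F$ is invertible. Then $C_F=W\operatorname{diag}(\lambda_1,\dots,\lambda_6)W^T$, where $W$ has columns $v_{L_i}$. So $W$ is invertible, all $\lambda_i\neq0$, and the signs of the $\lambda_i$ give the signature of $C_F$. Since $C_F^{-1}=W^{-T}\operatorname{diag}(1/\lambda_i)W^{-1}$ and $W^{-1}v_{L_i}$ is the $i$-th standard basis vector,
$$v_{L_i}^TC_F^{-1}v_{L_i}=\frac1{\lambda_i}. \tag{6}$$
Therefore, if $C_F$ has positive eigenvalues and yet $v_L^TC_F^{-1}v_L<0$ for all real $L\ne0$, six terms are impossible.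

**Step 3: $F_*$ has both properties.** Expanding, $F_*=3x^4+6x^2y^2+3y^4-6x^2z^2-6y^2z^2+\frac25z^4$. So $F_{400}=F_{040}=3$, $F_{220}=1$, $F_{202}=F_{022}=-1$, $F_{004}=\frac25$, and all other $F_{ijk}$ vanish. Hence
$$C_{F_*}=\begin{pmatrix}3&1&-1\\1&3&-1\\-1&-1&\frac25\end{pmatrix}\oplus\operatorname{diag}(1,-1,-1).$$
The first block has eigenvalue $2$ on $(1,-1,0)^T$, and its determinant is $3\cdot\frac15-1\cdot(-\frac35)-1\cdot2=-\frac45$. The other two eigenvalues have product $-\frac25<0$, so the block has signature $(2,1)$ and $C_{F_*}$ has signature $(3,3)$. The cofactors of the block are $\frac15$ at $(1,1)$ and $(2,2)$, $\frac35$ at $(1,2)$, $2$ at $(1,3)$ and $(2,3)$, and $8$ at $(3,3)$. Dividing by $-\frac45$, its inverse is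
$$-\begin{pmatrix}\frac14&\frac34&\frac52\\ \frac34&\frac14&\frac52\\ \frac52&\frac52&10\end{pmatrix}.$$
Therefore
$$v_L^TC_{F_*}^{-1}v_L=-\Big[\tfrac14a^4+\tfrac14b^4+\tfrac32a^2b^2+5a^2c^2+5b^2c^2+10c^4\Big]+a^2b^2-a^2c^2-b^2c^2$$
$$=-\Big[\tfrac14(a^2+b^2)^2+6(a^2+b^2)c^2+10c^4\Big]<0\qquad\text{for all }L\ne0 .$$

**Step 4: a whole ball of rank $\ge7$.** Invertibility and signature $(3,3)$ of $C_F$ persist for $F$ near $F_*$. So does negativity of $L\mapsto v_L^TC_F^{-1}v_L$ on nonzero $L$: this is a quartic form in $(a,b,c)$, it is negative on the compact unit sphere at $F_*$, and it depends continuously on $F$. Let $N$ be an open ball around $F_*$ where all three hold. If $F\in N$ had rank $\le6$, then, because $C_F$ has rank $6$ and each $C_{L^4}$ has rank at most $1$, its rank would be exactly $6$. By the signature some $\lambda_i$ would be positive, contradicting (6), where the left side is negative. So every form in $N$ has rank $\ge7$. By Step 1 the forms of $N$ outside a proper real algebraic subset have rank exactly $7$. They contain a nonempty open subset of $N$, so this also shows that $7$ is typical.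

**Step 5: all typical ranks.** If $F$ has rank $\le5$, then $C_F$ is a sum of at most five matrices of rank at most $1$, so $\det C_F=0$. This is a proper algebraic condition, as $\det C_{F_*}\ne0$, and contains no ball; no $s\le5$ is typical. Rank $6$ is typical by Bernardi, Blekherman and Ottaviani. Rank $7$ is typical by the same source, or by Step 4. No $s\ge8$ is typical by Corollary 3. Hence the typical ranks of real ternary quartics are exactly $6$ and $7$, and Theorem 4 is proved. $\blacksquare$
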